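
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Defining ``Overlaps'' in Interval Logic\\ over Discrete Linear Orders}


\begin{abstract}
In Halpern and Shoham's interval logic HS the modality $\langle O\rangle$ (overlaps) is definable from $\langle E\rangle$ (finishes) and $\langle\overline B\rangle$ (begun-by) by the law $\langle O\rangle p\equiv\langle E\rangle\langle\overline B\rangle p$. We prove the conjecture that over discrete linear orders this is the only possibility: a fragment of HS without $\langle O\rangle$ defines $\langle O\rangle$ over the discrete orders if and only if it contains both $\langle E\rangle$ and $\langle\overline B\rangle$. We then prove the same equivalence over every class of linear orders that contains, for each $N$, an order with a convex subset of exactly $N$ elements, in particular over the finite orders, over $\mathbb N$ and over $\mathbb Z$. A class of discrete orders satisfies the equivalence exactly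 when the sizes of its members have no finite bound.
\end{abstract}

\section{The question and the answer}

\subsection*{The logic}

Let $\mathbb D=\langle D,<\rangle$ be a linear order. An \emph{interval} is a pair $[x,y]$ with $x,y\in D$ and $x<y$; the set of all intervals is $\mathbb I(\mathbb D)$. Allen's six basic relations $[x,y]\,R_X\,[x',y']$ are the following.
\begin{center}
\begin{tabular}{lll@{\qquad}lll}
$R_A$ & meets & $y=x'$ & $R_E$ & finishes & $y=y'$ and $x<x'$\\
$R_L$ & later & $y<x'$ & $R_D$ & during & $x<x'$ and $y'<y$\\
$R_B$ & begins & $x=x'$ and $y'<y$ & $R_O$ & overlaps & $x<x'<y<y'$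
\end{tabular}
\end{center}
With their converses $R_{\overline X}=(R_X)^{-1}$ these are $12$ relations, and they are pairwise disjoint. For instance, $R_{\overline B}$ (begun-by) extends an interval to the right, and $R_E$ passes to a proper final part. If $S\,R_X\,T$ we call $T$ an \emph{$R_X$-successor} of $S$.

The formulas of the logic HS are
\[
\varphi ::= p\mid\neg\varphi\mid\varphi\wedge\varphi\mid\langle X\rangle\varphi ,\qquad X\in\{A,\overline A,L,\overline L,B,\overline B,E,\overline E,D,\overline D,O,\overline O\},
\]
where $p$ is a proposition letter. A model $M=\langle\mathbb I(\mathbb D),V\rangle$ interprets proposition letters as sets of intervals, Boolean connectives are read as usual, and $M,[x,y]\models\langle X\rangle\varphi$ means that $\varphi$ holds at some $R_X$-successor of $[x,y]$. The \emph{modal depth} of a formula is the largest number of nested modal operators in it. We write $\top$ for $p\vee\neg p$.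

A \emph{fragment} $F$ is given by a set of modal operators, and its formulas use only those. The operator $\langle X\rangle$ is \emph{definable in $F$ over a class $\mathcal C$} of linear orders if there is an $F$-formula $\psi(p)$ such that $\langle X\rangle p\leftrightarrow\psi(p)$ holds at every interval of every model based on an order in $\mathcal C$.

A linear order is \emph{discrete} if every element other than the greatest (if there is one) has an immediate successor, and every element other than the least (if there is one) has an immediate predecessor. Let $\mathsf{Dis}$ be the class of discrete linear orders. It contains all finite orders, $\mathbb N$ and $\mathbb Z$.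

\subsection*{The question}

To pass from $[x,y]$ to an interval $[x',y']$ that it overlaps, move the left endpoint into the interior and the right endpoint beyond $y$. These moves can be made one at a time:
\begin{equation}\label{eq:law}
\langle O\rangle p\equiv\langle E\rangle\langle\overline B\rangle p ,
\end{equation}
a law of Halpern and Shoham that holds over all linear orders. Indeed, if $x<x'<y<y'$, then $[x,y]\,R_E\,[x',y]\,R_{\overline B}\,[x',y']$; and conversely these two steps force $x<x'<y<y'$. The intermediate interval $[x',y]$ remembers $y$ while the left endpoint moves. Other routes to $[x',y']$ lose $y$ on the way: $\langle B\rangle\langle A\rangle p$ passes through $[x,x']$, and $\langle D\rangle\langle\overline B\rangle p$ passes through some $[x',y'']$ with $y''<y$. In both cases one can no longer say that $y'$ is to the right of $y$.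

One guesses that (\ref{eq:law}) is the only way. But in a discrete order there is another kind of memory, namely counting. The formula $\neg\langle B\rangle\top$ says that the interval has length one, that is, that its endpoints are neighbors, and every fixed length can be expressed likewise. With enough counting one can recover $y$, and if the orders have bounded size this works (Theorem~\ref{thm:C}). It is conjectured in \cite{CS} that over $\mathsf{Dis}$ it does not, and that (\ref{eq:law}) is the only definition. We prove this.

\begin{theorem}\label{thm:A}
For every fragment $F$ of HS not containing $\langle O\rangle$, the operator $\langle O\rangle$ is definable in $F$ over $\mathsf{Dis}$ if and only if $F$ contains both $\langle E\rangle$ and $\langle\overline B\rangle$.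
\end{theorem}

Let $F_1$ be the fragment with all operators except $\langle O\rangle$ and $\langle E\rangle$, and $F_2$ the fragment with all operators except $\langle O\rangle$ and $\langle\overline B\rangle$. The next theorem is a quantitative version.

\begin{theorem}\label{thm:B}
For every $n$ there is $N(n)$ such that, if $\mathbb D$ is any linear order with a convex subset of exactly $N(n)$ elements and $F\in\{F_1,F_2\}$, then there are a model on $\mathbb D$ and two intervals that satisfy the same $F$-formulas of modal depth at most $n$ but disagree on $\langle O\rangle p$. Hence the equivalence of Theorem~\ref{thm:A} holds over every class $\mathcal C$ of linear orders that contains, for each $N$, an order with a convex subset of exactly $N$ elements; for example over all finite orders, over $\{\mathbb N\}$, over $\{\mathbb Z\}$, over $\mathsf{Dis}$, and over all linear orders.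
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\mathcal C\subseteq\mathsf{Dis}$. The statement ``for every fragment $F$ not containing $\langle O\rangle$, the operator $\langle O\rangle$ is definable in $F$ over $\mathcal C$ if and only if $F$ contains both $\langle E\rangle$ and $\langle\overline B\rangle$'' holds if and only if there is no finite bound on the sizes of the members of $\mathcal C$.
\end{theorem}

\subsection*{Reduction, and plan}

The ``if'' parts of the equivalences in Theorems~\ref{thm:A} and~\ref{thm:B} are the law (\ref{eq:law}). A fragment without $\langle O\rangle$ that lacks $\langle E\rangle$ is contained in $F_1$, and one that lacks $\langle\overline B\rangle$ is contained in $F_2$. So for ``only if'' it suffices to show that $\langle O\rangle$ is definable neither in $F_1$ nor in $F_2$. \emph{In every model below, all proposition letters other than $p$ are false everywhere.}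

Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B}, but it has a shorter proof. For each of $F_1$ and $F_2$ we find, in a model on one infinite discrete order, two intervals that agree on \emph{all} formulas of the fragment and disagree on $\langle O\rangle p$ (Sections~\ref{sec:warm}--\ref{sec:A}). On a finite order no such pair exists, because $\langle O\rangle$ is definable there in a fragment contained in both $F_1$ and $F_2$ (Section~\ref{sec:C}). The proof of Theorem~\ref{thm:B} in Section~\ref{sec:B} therefore needs models that grow with the depth.

\section{The idea over the rationals}\label{sec:warm}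

To show that two intervals satisfy the same formulas we sort all intervals of a model into types that the operators cannot split.

\begin{lemma}\label{lem:types}
Suppose every interval of a model has a type such that
\begin{enumerate}
\item[(1)] the type of an interval determines the truth value of $p$ there, and
\item[(2)] for every operator $\langle X\rangle$ of $F$, the set of types of the $R_X$-successors of an interval depends only on the type of the interval.
\end{enumerate}
Then intervals of the same type satisfy the same $F$-formulas.
\end{lemma}

\begin{proof}
By induction on $\varphi$, the truth of $\varphi$ at an interval depends only on its type. For $p$ this is (1); the other letters are false, and Boolean connectives are immediate. The formula $\langle X\rangle\varphi$ holds at an interval if and only if the set of types of its $R_X$-successors contains a type at which $\varphi$ is true; by (2) this depends only on the type.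
\end{proof}

We show the idea for $F_1$ first on the dense order $\mathbb Q$, where two types suffice. Give each rational $a$ a \emph{reach} $f(a)>a$, and let $p$ hold at $[a,b]$ when $b$ is within reach, that is, $b<f(a)$. Then $\langle O\rangle p$ at $[x,y]$ asks whether some starting point in the interior of $[x,y]$ reaches beyond $y$. Without $\langle E\rangle$ one cannot run through the interior starting points while keeping $y$ fixed. So we want a point $y=1$ that no starting point in $(0,1)$ can pass, although everything else looks the same everywhere.

For a rational $a=k/l$ in lowest terms, $l\ge1$, put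
\[
f(a)=\begin{cases}|a|+\sqrt2&\text{if }l=2\text{ and }a<0,\\[2pt] a+\dfrac{1}{\sqrt2\,l}&\text{otherwise.}\end{cases}
\]
Then $f(a)$ is irrational and $f(a)>a$. We record three properties, for rationals $a,b,c,d$; that $a$ can be taken with even denominator is needed only in Section~\ref{sec:A}.
\begin{itemize}
\item[(f1)] If $c<d$, there is $a\in(c,d)$ with even denominator and $f(a)<d$. (Take $a=k/l\in(c,\frac{c+d}2)$ in lowest terms with $l$ even, $l>2$ and $l>\frac2{d-c}$; then $f(a)<a+\frac1l<d$.)
\item[(f2)] For all $b,c$ there is $a<c$ with even denominator and $f(a)>b$. (Take $a<\min(c,-|b|)$ with denominator $2$; then $f(a)>|a|>b$.)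
\item[(f3)] If $0\le a<1$ then $f(a)<1$, since $a\le1-\frac1l$. Also $f(-1)<1$, while $f(-\frac12)=\frac12+\sqrt2>\frac32$.
\end{itemize}

\begin{example}\label{ex:warm}
On $\mathbb Q$, call $[a,b]$ \emph{low} if $b<f(a)$ and \emph{high} if $b>f(a)$; equality is impossible. Let $p$ hold at the low intervals. The intervals $I=[-1,1]$ and $J=[0,1]$ are both high. At $I$ the formula $\langle O\rangle p$ holds, by $[-\frac12,\frac32]$. At $J$ it fails, since $0<a<1<b$ gives $f(a)<1<b$.

The operators $\langle A\rangle,\langle B\rangle,\langle\overline B\rangle$ do not split the two types:
\begin{itemize}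
\item $R_A$-successors of $[a,b]$ are of both types: end in $(b,f(b))$, or beyond $f(b)$.
\item $R_B$-successors of a low interval are all low (and there are some). A high $[a,b]$ has $R_B$-successors of both types: end in $(a,f(a))$, or in $(f(a),b)$.
\item $R_{\overline B}$-successors of a high interval are all high (and there are some). A low $[a,b]$ has some of both types: end in $(b,f(a))$, or beyond $f(a)$.
\end{itemize}
By Lemma~\ref{lem:types}, $I$ and $J$ satisfy the same formulas over $\{\langle A\rangle,\langle B\rangle,\langle\overline B\rangle\}$, so $\langle O\rangle$ is not definable in this fragment over $\{\mathbb Q\}$. (All operators of $F_1$ are treated in the next two sections.) The operator $\langle E\rangle$ does split the type ``high'': the $R_E$-successors of $J$ are all high, but $I$ has the low $R_E$-successor $[-\frac12,1]$.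
\end{example}

Two tasks remain: to make the order discrete, and to treat $F_2$, where $\langle E\rangle$ is allowed and $\langle\overline B\rangle$ is not.

\section{From the rationals to a discrete order}\label{sec:blowup}

Let $D=\mathbb Q\times\mathbb Z$ with the lexicographic order. This order is discrete: $(a,i)$ has the neighbors $(a,i-1)$ and $(a,i+1)$. We call $a$ the \emph{place} of $(a,i)$. Throughout this section $[d,e]$ is an interval of $D$ with places $a\le b$. If $a=b$, the interval is \emph{finite}; its length is the difference of the second coordinates and can be expressed by formulas, so it must be part of the type. If $a<b$, the interval is \emph{infinite}, and we want its type to be read off from the pair $a<b$ of rationals. The price is that an infinite interval now has successors at its own two places, so that some strict inequalities between places become weak ones.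

\begin{definition}
A \emph{pattern} consists of a map $\chi$ from $\mathbb Q$ to a set of colors, each color class being dense in $\mathbb Q$, and a map $\tau$ from the pairs $a<b$ of rationals onto a set $\mathrm{Inf}$, such that $\tau(a,b)$ determines $\chi(a)$ and $\chi(b)$, which we call its first and its second color. Let $S(\kappa)$ and $T(\kappa)$ be the sets of those elements of $\mathrm{Inf}$ whose first, respectively second, color is $\kappa$. We require, with all variables ranging over $\mathbb Q$:
\begin{itemize}
\item[(S)] for every $a$: $\ \{\tau(a,b):b>a\}=S(\chi(a))$;
\item[(T)] for all $c\le b$: $\ \{\tau(a,b):a<c\}=T(\chi(b))$;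
\item[(W)] for all $c<d$: $\ \{\tau(a,b):c<a<b<d\}=\mathrm{Inf}$.
\end{itemize}
\end{definition}

So every starting point sees all types that its color permits; every end point sees all types that its color permits, even from arbitrarily far to the left; and every window contains all types.

Given a pattern, a point of $D$ has the color of its place. The \emph{type} of an infinite interval with places $a<b$ is $\tau(a,b)$. The type of a finite interval of length $\ell$ at a place of color $\kappa$ is $\mathrm{fin}(\ell,\kappa)$. Put $\mathrm{Fin}(\kappa)=\{\mathrm{fin}(\ell,\kappa):\ell\ge1\}$, and write $\mathrm{Fin}_{>\ell}(\kappa)$ and so on for the obvious subsets.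

\begin{lemma}\label{lem:table}
The sets of types of the $R_X$-successors of $[d,e]$ are as follows.
\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{l|l|l}
$X$ & $[d,e]$ of type $\mathrm{fin}(\ell,\kappa)$ & $[d,e]$ infinite with places $a<b$\\ \hline
$A$ & $\mathrm{Fin}(\kappa)\cup S(\kappa)$ & $\mathrm{Fin}(\chi(b))\cup S(\chi(b))$\\
$\overline A$ & $\mathrm{Fin}(\kappa)\cup T(\kappa)$ & $\mathrm{Fin}(\chi(a))\cup T(\chi(a))$\\
$L,\ \overline L$ & all types & all types\\
$\overline E$ & $\mathrm{Fin}_{>\ell}(\kappa)\cup T(\kappa)$ & $T(\chi(b))$\\
$D$ & $\mathrm{Fin}_{\le\ell-2}(\kappa)$ & all types\\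
$\overline D$ & $\mathrm{Fin}_{\ge\ell+2}(\kappa)\cup\mathrm{Inf}$ & $\mathrm{Inf}$\\
$\overline O$ & $\emptyset$ if $\ell=1$; $\ \mathrm{Fin}_{\ge2}(\kappa)\cup T(\kappa)$ if $\ell\ge2$ & $\mathrm{Fin}_{\ge2}(\chi(a))\cup\mathrm{Inf}$\\ \hline
$B$ & $\mathrm{Fin}_{<\ell}(\kappa)$ & $\mathrm{Fin}(\chi(a))\cup\{\tau(a,b'):a<b'\le b\}$\\
$\overline B$ & $\mathrm{Fin}_{>\ell}(\kappa)\cup S(\kappa)$ & $\{\tau(a,b'):b'\ge b\}$\\
$E$ & $\mathrm{Fin}_{<\ell}(\kappa)$ & $\mathrm{Fin}(\chi(b))\cup\{\tau(a',b):a\le a'<b\}$
\end{tabular}
\end{center}
\end{lemma}

\begin{proof}
Write $[d',e']$ for a successor. We use two observations.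

($\alpha$) \emph{The intervals starting at a point of color $\kappa$ have exactly the types in $\mathrm{Fin}(\kappa)\cup S(\kappa)$.} Finite ones of every length exist; for infinite ones this is (S).

($\beta$) \emph{If $e'$ has place $b'$ and $c\le b'$, the intervals $[d',e']$ for which the place of $d'$ is less than $c$ have exactly the types in $T(\chi(b'))$.} This is (T). \emph{Taking $c=b'$, the intervals ending at $e'$ have exactly the types in $\mathrm{Fin}(\chi(b'))\cup T(\chi(b'))$.}

\emph{$A$ and $\overline A$}: apply ($\alpha$) at $e$, and ($\beta$) at $d$.

\emph{$L$ and $\overline L$}: for $L$ apply ($\alpha$) at points of each color with place greater than $b$; the union of the sets $\mathrm{Fin}(\kappa)\cup S(\kappa)$ over all $\kappa$ is the set of all types. For $\overline L$ apply ($\beta$) at end points of each color with place less than $a$.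

\emph{$\overline E$} ($e'=e$, $d'<d$). If $[d,e]$ is infinite, all successors are infinite and end at $e$, so their types lie in $T(\chi(b))$; all of these occur by ($\beta$) with $c=a$. If $[d,e]$ is finite, the successors at the same place give $\mathrm{Fin}_{>\ell}(\kappa)$, and the others give $T(\kappa)$, by ($\beta$) with $c=a$.

\emph{$D$} ($d<d'$, $e'<e$). A finite interval has inside it exactly the lengths up to $\ell-2$. If $[d,e]$ is infinite, places of every color in $(a,b)$ give all finite types, and (W) in $(a,b)$ gives $\mathrm{Inf}$.

\emph{$\overline D$} ($d'<d$, $e<e'$). For every color $\kappa'$ choose $e'$ with place greater than $b$ and color $\kappa'$; by ($\beta$) with $c=a$ all of $T(\kappa')$ occurs. The union over $\kappa'$ is $\mathrm{Inf}$. If $[d,e]$ is infinite, so is every interval containing it. If $[d,e]$ is finite, its finite successors lie at the same place and have exactly the lengths at least $\ell+2$.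

\emph{$\overline O$} ($d'<d<e'<e$). A finite successor contains $d$ strictly inside, so it lies at place $a$ and has length at least $2$. If some point lies strictly between $d$ and $e$, then taking for $e'$ the immediate successor of $d$ and varying $d'$ at place $a$ we obtain every length at least $2$. If $[d,e]$ has length $1$, there is no $e'$. If it is finite with $\ell\ge2$, then $e'$ has place $a$, and ($\beta$) with $c=a$ shows that the infinite successors give $T(\kappa)$. If $[d,e]$ is infinite, choose $e'$ with place in $(a,b)$, of any color, and apply ($\beta$) with $c=a$; this gives $\mathrm{Inf}$.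

\emph{$B$, $\overline B$, $E$.} For finite $[d,e]$ the successors at the same place are clear; for $B$ and $E$ there are no others, and for $\overline B$ the others give $S(\kappa)$ by (S). Let $[d,e]$ be infinite. An $R_B$-successor $[d,e']$ ends at place $a$ (giving $\mathrm{Fin}(\chi(a))$), or at a place in $(a,b)$, or at place $b$ below $e$. An $R_{\overline B}$-successor ends at place $b$ above $e$, or at a place greater than $b$. An $R_E$-successor starts at place $a$ above $d$, at a place in $(a,b)$, or at place $b$ below $e$, which gives $\mathrm{Fin}(\chi(b))$. In each case points of the required kind exist.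
\end{proof}

In the rows above $B$ the sets depend only on the type of $[d,e]$, since $\tau(a,b)$ determines $\chi(a)$ and $\chi(b)$; the same holds for finite intervals in the last three rows. Only the infinite intervals in the last three rows impose a condition. Of these rows, $B$ and $\overline B$ concern $F_1$, and $B$ and $E$ concern $F_2$. With Lemma~\ref{lem:types} we obtain the following criterion.

\begin{proposition}\label{prop:pattern}
Let a pattern be given, and let $p$ hold at the intervals of $D=\mathbb Q\times\mathbb Z$ whose type belongs to some fixed subset of $\mathrm{Inf}$. Suppose that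
\begin{itemize}
\item[\textup{(b)}] $\{\tau(a,b'):a<b'\le b\}$ depends only on $\tau(a,b)$.
\end{itemize}
If $\{\tau(a,b'):b'\ge b\}$ depends only on $\tau(a,b)$, then intervals of the same type satisfy the same $F_1$-formulas. If $\{\tau(a',b):a\le a'<b\}$ depends only on $\tau(a,b)$, then intervals of the same type satisfy the same $F_2$-formulas.
\end{proposition}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to give two patterns. Both use the same colors: a rational has color $N$ if its denominator (in lowest terms) is odd, and color $G$ if it is even. We also write $N,G$ for these dense sets; thus $\mathbb Z\subseteq N$. In both models the intervals to be compared are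
\[
I=[(-1,0),(1,0)],\qquad J=[(0,0),(1,0)].
\]

\subsection*{Fragments without $\langle E\rangle$}

We use the reach $f$ of Section~\ref{sec:warm}. Passing to $\mathbb Q\times\mathbb Z$ creates one new danger. The place $1$ contains points below the right endpoint $(1,0)$ of $J$, and $J$ overlaps every interval that starts at such a point and ends above $(1,0)$. If $p$ could hold at one of these, then $\langle O\rangle p$ would hold at $J$. This is what the color $N$ is for: at places in $N$ no $p$-interval starts.

Let $\tau(a,b)$ record $\chi(a)$, $\chi(b)$ and, if $a\in G$, whether the pair is \emph{low} ($b<f(a)$) or \emph{high} ($b>f(a)$). The six values are $NN$, $NG$, $GN_{low}$, $GN_{high}$, $GG_{low}$, $GG_{high}$. Let $p$ hold at the low types; that is, at the intervals whose places satisfy $a\in G$ and $a<b<f(a)$.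

\emph{This is a pattern.} (S): if $a\in N$, ends of both colors exist; if $a\in G$, both colors occur in $(a,f(a))$ and beyond $f(a)$. (T): let $c\le b$ and $\chi(b)=\kappa$. Starting points in $N$ below $c$ give $N\kappa$; (f2) gives $a\in G$ with $a<c$ and $f(a)>b$, hence $G\kappa_{low}$; and (f1) in $(c-1,c)$ gives $a\in G$ with $a<c$ and $f(a)<c\le b$, hence $G\kappa_{high}$. (W): $a\in N\cap(c,d)$ with ends of both colors in $(a,d)$ gives $NN,NG$; by (f1) there is $a\in G\cap(c,d)$ with $f(a)<d$, and ends of both colors in $(a,f(a))$ and in $(f(a),d)$ give the other types.

\emph{Condition \textup{(b)} and the condition for $F_1$ hold}, by the computation of Example~\ref{ex:warm} with colors added: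
\begin{center}
\begin{tabular}{l|l|l}
$\tau(a,b)$ & $\{\tau(a,b'):a<b'\le b\}$ & $\{\tau(a,b'):b'\ge b\}$\\ \hline
$NN$, $NG$ & $\{NN,NG\}$ & $\{NN,NG\}$\\
low & $\{GN_{low},GG_{low}\}$ & $S(G)$\\
high & $S(G)$ & $\{GN_{high},GG_{high}\}$
\end{tabular}
\end{center}
For a low pair, $b'\le b<f(a)$ forces ``low'', and both colors occur in $(a,b)$; to the right of $b$, both colors occur in $(b,f(a))$ and beyond $f(a)$. For a high pair, both colors occur in $(a,f(a))$ and in $(f(a),b)$, while $b'\ge b>f(a)$ forces ``high'', and both colors occur beyond $b$.

\emph{The two intervals.} Both $I$ and $J$ have type $NN$, so by Proposition~\ref{prop:pattern} they satisfy the same $F_1$-formulas. At $I$ the formula $\langle O\rangle p$ holds, by $[(-\frac12,0),(\frac32,0)]$: here $-\frac12\in G$ and $\frac32<f(-\frac12)$. At $J$ it fails. Suppose $(0,0)<x'<(1,0)<y'$ and $p$ holds at $[x',y']$. The place $a$ of $x'$ lies in $[0,1]\cap G$, hence in $(0,1)$, so $f(a)<1$ by (f3); but the place $b$ of $y'$ satisfies $1\le b<f(a)$, a contradiction. So $\langle O\rangle$ is not definable in $F_1$ over $\mathsf{Dis}$.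

\subsection*{Fragments without $\langle\overline B\rangle$}

Now $\langle E\rangle$ is present, and the types low and high must go: as in Example~\ref{ex:warm}, $\langle E\rangle$ applied at the end point $1$ would reveal that no $a\in(0,1)$ reaches beyond $1$. We still forbid $p$ to jump from $(0,1)$ over $1$, but we hide this barrier in two ways. The place $1$ itself has color $N$, and $p$ never holds at intervals that end in $N$; so $\langle E\rangle$ sees nothing at $1$. And arbitrarily close to every starting point in $G$ there are end points in $G$ at which $p$ holds and others at which it fails; so $\langle B\rangle$ learns nothing new when the interval grows past the barrier.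

Let the \emph{parity} of $a\in G$ be the parity of the exponent of $2$ in the denominator of $a$; both parity classes are dense. For $a<b$ let
\[
\tau(a,b)=GG^+\quad\text{if }a,b\in G\text{ have the same parity and it is not the case that }0<a<1<b,
\]
let $\tau(a,b)=GG^-$ for all other pairs in $G$, and let $\tau(a,b)\in\{NN,NG,GN\}$ record the colors otherwise. Let $p$ hold at type $GG^+$.

\emph{This is a pattern.} (S): this is clear for $a\in N$. For $a\in G$, consider ends $b>a$ so close to $a$ that $1\notin[a,b]$ (note $a\ne1$). Ends in $N$ give $GN$, ends in $G$ of the same parity give $GG^+$, and ends of the other parity give $GG^-$. (T): let $c\le b$, and use starting points $a<\min(c,0)$, for which the barrier is irrelevant. Those in $N$ give $NN$ or $NG$. If $b\in N$, those in $G$ give $GN$. If $b\in G$, those of the same parity as $b$ give $GG^+$ and those of the other parity give $GG^-$. (W): inside a subinterval of $(c,d)$ that avoids $1$, density of $N$ and of the two parity classes gives all five types.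

\emph{Condition \textup{(b)}} holds: $\{\tau(a,b'):a<b'\le b\}=S(\chi(a))$, since the ends used for (S) may be taken arbitrarily close to $a$.

\emph{The condition for $F_2$} holds: $\{\tau(a',b):a\le a'<b\}=T(\chi(b))$. If $b\in N$, starting points of both colors in $(a,b)$ give $NN$ and $GN$. If $b\in G$, then $b\ne1$; consider starting points $a'\in(a,b)$ so close to $b$ that $1\notin[a',b]$. Those in $N$ give $NG$, those in $G$ of the same parity as $b$ give $GG^+$, and those of the other parity give $GG^-$.

\emph{The two intervals.} Again $I$ and $J$ have type $NN$, so they satisfy the same $F_2$-formulas. At $I$ the formula $\langle O\rangle p$ holds, by $[(-\frac12,0),(\frac32,0)]$: the places have the same parity, and $-\frac12\notin(0,1)$. At $J$ it fails: if $(0,0)<x'<(1,0)<y'$ and $p$ held at $[x',y']$, then the place of $x'$ would lie in $G\cap[0,1]$, hence in $(0,1)$, and the place of $y'$ would lie in $G\cap[1,\infty)$, hence in $(1,\infty)$, and $p$ is false at such intervals. So $\langle O\rangle$ is not definable in $F_2$ over $\mathsf{Dis}$. This proves Theorem~\ref{thm:A}. \qed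

\begin{remark}
The operator $\langle\overline B\rangle$ would split the type $GG^-$: if $0<a<1<b$, no extension of an interval with places $a,b$ to the right has type $GG^+$, but if $0<a<b<1$, then some extension does.
\end{remark}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{The idea in depth one}\label{sec:toy}

We now need models on, for example, finite orders, one for each depth. The new model consists of two sides, a set of \emph{letters} $1<2<\dots<m$ and a set of \emph{positions} on which a word in these letters is written. The proposition letter $p$ is the relation ``this letter is written at this position''.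

\begin{example}\label{ex:toy}
Let the order consist of the letters $1<2<3<4<5$ followed by positions $q_1<\dots<q_9$, on which the word $1\,2\,3\,4\,5\,1\,2\,3\,4$ is written. Let $p$ hold at $[i,q]$ if letter $i$ is written at $q$, and at no other interval. Compare $S=[3,q_6]$ and $S'=[4,q_6]$. At both, $p$ is false. At $S$ the formula $\langle O\rangle p$ holds, by $[4,q_9]$. At $S'$ it fails, since the letter $5$ does not occur after $q_6$.

For every operator $\langle X\rangle$ of $F_2$, however, both intervals agree on $\langle X\rangle p$ and $\langle X\rangle\neg p$, hence on all $F_2$-formulas of depth at most one: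
\begin{itemize}
\item $A$, $L$: the successors are the same intervals for $S$ and $S'$.
\item $\overline A$, $\overline L$: the successors are pairs of letters, where $p$ is false, and there are some (for $\overline L$, the interval $[1,2]$).
\item $B$: $p$ holds at $[3,q_3]$, respectively $[4,q_4]$, and fails at $[3,q_1]$, respectively $[4,q_1]$.
\item $E$: $p$ fails at all successors, since only $1$ is written at $q_6$; and $[5,q_6]$ is a successor of both.
\item $\overline E$: $p$ holds at $[1,q_6]$ and fails at $[2,q_6]$.
\item $D$: $p$ holds at $[4,q_4]$, respectively $[5,q_5]$, and fails at $[5,q_1]$.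
\item $\overline D$: $p$ holds at $[2,q_7]$ and fails at $[1,q_7]$.
\item $\overline O$: $p$ holds at $[1,q_1]$ and fails at $[1,q_2]$.
\end{itemize}
The essential points are these. Before $q_6$ all letters occur, and after $q_6$ only small ones; the formula $\langle O\rangle p$ compares $i$ with the largest letter after $q_6$. A move of $F_2$ from $[i,q]$ to some $[j,q']$ with a later position $q'>q$ must decrease the letter, so it never forces that comparison.
\end{example}

For larger depth the alphabet must be long, and the word must offer no landmarks from which the comparison could be made indirectly. We use a zigzag with decreasing peaks (Figure~\ref{fig:zigzag}). Neighboring positions carry letters that differ by at most one; every letter occurs at the beginning; and from any position onward, no letter exceeds the peak of the block that contains this position.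

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.55cm,y=0.6cm]
\draw[dashed] (0.3,2)--(20.7,2) node[right] {$i=2$};
\draw[dashed] (0.3,4)--(20.7,4) node[right] {$i'=4$};
\draw (1,1)--(2,2)--(3,3)--(4,4)--(5,4)--(6,3)--(7,2)--(8,1)--(9,1)--(10,2)--(11,3)--(12,3)--(13,2)--(14,1)--(15,1)--(16,2)--(17,2)--(18,1)--(19,1)--(20,1);
\foreach \x/\y in {1/1,2/2,3/3,4/4,5/4,6/3,7/2,8/1,9/1,10/2,11/3,12/3,13/2,14/1,15/1,16/2,17/2,18/1,19/1,20/1}
  \fill (\x,\y) circle (2pt);
\draw[dotted,thick] (9,0.3)--(9,4.6);
\node[below] at (9,0.3) {$\pi$};
\node[above] at (4.5,4.5) {$z=4$};
\node[above] at (11.5,4.5) {$z=3$};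
\node[above] at (16.5,4.5) {$z=2$};
\node[above] at (19.5,4.5) {$z=1$};
\end{tikzpicture}
\caption{The zigzag word for $m=4$: positions run from left to right, and heights are letters. The block of level $z$ spells $1,2,\dots,z,z,\dots,2,1$, and blocks come in decreasing order of $z$. The formula $\langle O\rangle p$ at the pair of a letter and the position $\pi$ asks whether the graph to the right of $\pi$ rises strictly above the height of that letter: yes for $i=2$, no for $i'=4$.}
\label{fig:zigzag}
\end{figure}

\subsection{The models}\label{sec:models}

Fix $n$. Let $m=64^{n+1}$, let $L=\{1,\dots,m\}$ be the set of letters, and let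
\[
N(n)=m+m(m+1).
\]
Let $\Pi$ be the set of \emph{positions} $(z,w,\delta)$ with $1\le w\le z\le m$ and $\delta\in\{\uparrow,\downarrow\}$. The position $(z,w,\delta)$ has \emph{level} $z$, \emph{letter} $w$ and \emph{direction} $\delta$. The positions of level $z$ form \emph{block} $z$; so $|\Pi|=\sum_{z}2z=m(m+1)$. The \emph{coordinate} of a position in its block is
\[
t(z,w,\uparrow)=w,\qquad t(z,w,\downarrow)=2z+1-w .
\]
It maps block $z$ bijectively onto $\{1,\dots,2z\}$, with $w=\min(t,2z+1-t)$, and $\delta={\uparrow}$ if and only if $t\le z$. Order $\Pi$ by decreasing level, and within a block by increasing $t$.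

Let $C$ be a convex subset of $\mathbb D$ with $N(n)$ elements, and let $D^-$ and $D^+$ be the sets of elements below and above $C$, so that $D=D^-\cup C\cup D^+$.
\begin{itemize}
\item $M_2$ (for $F_2$): identify the first $m$ elements of $C$ with $L$ and the others with $\Pi$, preserving order. Let $\Lambda=D^-\cup L$ and $\Omega=\Pi\cup D^+$; then $\Lambda<\Omega$.
\item $M_1$ (for $F_1$): identify the first $m(m+1)$ elements of $C$ with $\Pi$ and the others with $L$, preserving order. Let $\Omega=D^-\cup\Pi$ and $\Lambda=L\cup D^+$; then $\Omega<\Lambda$.
\end{itemize}
We call the elements of $D^\pm$ \emph{outer}. In each model the outer elements of $\Lambda$ are all below or all above $L$, and those of $\Omega$ are all before or all after $\Pi$. They will always be matched with themselves.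

An interval is of one of three \emph{kinds}: a \emph{letter pair} $i_1<i_2$ in $\Lambda$; a \emph{position pair} $\pi_1<\pi_2$ in $\Omega$; or a \emph{cross interval} with endpoints $i\in\Lambda$ and $\pi\in\Omega$, written $(i,\pi)$ in both models. Let $p$ hold exactly at the cross intervals $(i,\pi)$ with $i\in L$, $\pi\in\Pi$ and $i$ the letter of $\pi$.

If $(i,\pi)$ and $(j,\rho)$ are different cross intervals, the relation from the first to the second can be read off from the definitions. In $M_2$ they are $[i,\pi]$ and $[j,\rho]$, in $M_1$ they are $[\pi,i]$ and $[\rho,j]$.
\begin{equation}\label{eq:table}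
\begin{array}{c|ccc}
M_2&\rho<\pi&\rho=\pi&\rho>\pi\\ \hline
j<i&\overline O&\overline E&\overline D\\
j=i&B&&\overline B\\
j>i&D&E&O
\end{array}
\qquad\qquad
\begin{array}{c|ccc}
M_1&\rho<\pi&\rho=\pi&\rho>\pi\\ \hline
j<i&\overline O&B&D\\
j=i&\overline E&&E\\
j>i&\overline D&\overline B&O
\end{array}
\end{equation}
The operators missing from $F_2$ (in $M_2$) and from $F_1$ (in $M_1$) correspond in both cases to the same two moves: \emph{to a later position $\rho>\pi$ with a letter $j\ge i$.} This is why one construction serves both fragments.

\subsection{Closeness}

We now say what formulas of bounded depth may see. They may see letters, levels, and differences of letters, of levels, and of coordinates within one block, all up to a threshold; and directions, but only near the seams between blocks and in the highest blocks. They must not see how the letter $i$ of a cross interval compares with the level $z$ of its position, because this is what $\langle O\rangle p$ tests. We also make no comparison of $w$ with $z$, beyond the fact that $w\le z$.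

Let $K\ge1$ be an integer. Two integers $d,d'$ are \emph{$K$-equal} if $d=d'$, or if they have the same sign and $|d|,|d'|\ge K$. This is symmetric, and it becomes weaker as $K$ decreases. If $d_1,d_1'$ and $d_2,d_2'$ are $K$-equal pairs of nonnegative integers, then $d_1+d_2$ and $d_1'+d_2'$ are $K$-equal.

\emph{Tuples of $\Lambda$.} We write $\bar\imath\approx_K\bar\imath'$ if corresponding entries are both outer and equal, or both in $L$, and if, for the lists of the entries in $L$ together with the sentinels $0$ and $m+1$, corresponding differences are $K$-equal. When the two lists have the same order pattern it suffices to check consecutive entries, since the other differences are sums of these. Levels are treated as elements of $L$. In particular, for $w,w'\in L$ we have $w\approx_Kw'$ if and only if $w,w'$ are $K$-equal and $m+1-w,m+1-w'$ are $K$-equal.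

\emph{Positions.} We write $\pi\approx_K\pi'$ if both are outer and equal, or if $\pi=(z,w,\delta)$ and $\pi'=(z',w',\delta')$ satisfy
\begin{itemize}
\item[(a)] $w\approx_Kw'$,\qquad (b)\ $z\approx_Kz'$,\qquad (c)\ $\delta=\delta'$ whenever $w<K$ or $m+1-z<K$.
\end{itemize}

\emph{Tuples of $\Omega$.} We write $\bar\pi\approx_K\bar\pi'$ if
\begin{itemize}
\item[(P0)] $\pi_s\approx_K\pi'_s$ for all $s$;
\end{itemize}
and, for all $r,s$ with $\pi_r,\pi_s\in\Pi$, with levels $z_r,z_s$ and coordinates $t_r,t_s$,
\begin{itemize}
\item[(P1)] $(z_r,z_s)\approx_K(z'_r,z'_s)$;
\item[(P2)] if $z_r=z_s$ (equivalently $z_r'=z_s'$, by (P1)), then $t_s-t_r$ and $t'_s-t'_r$ are $K$-equal.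
\end{itemize}

\emph{Cross intervals.} We write $(i,\pi)\approx_K(i',\pi')$ if $\pi=\pi'$ is outer and $i\approx_Ki'$, or if $\pi,\pi'\in\Pi$ satisfy (b), (c) and
\begin{itemize}
\item[(a$'$)] $(i,w)\approx_K(i',w')$.
\end{itemize}
In both cases $i\approx_Ki'$ and $\pi\approx_K\pi'$.

All these relations are symmetric; for (c), note that by (a) and (b) we have $w<K\Leftrightarrow w'<K$ and $m+1-z<K\Leftrightarrow m+1-z'<K$. Also, $\approx_{K'}$ implies $\approx_K$ for $K'\ge K$. On tuples of $\Lambda$ and of $\Omega$ they preserve the order pattern: on $\Lambda$ because differences keep their sign, and on $\Omega$ by (P1) and (P2); outer elements are matched with themselves and lie on one side of $L$, respectively $\Pi$. We shall use the following consequences.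
\begin{itemize}
\item[(C1)] If $w\approx_Kw'$ in $L$ and $w<K$ or $m+1-w<K$, then $w'=w$.
\item[(C2)] If $\pi\approx_K\pi'$ and $\pi\in\Pi$ has level $z<K$, then $\pi'=\pi$. (By (C1) $z'=z$; since $w\le z<K$, also $w'=w$; and $\delta'=\delta$ by (c).)
\item[(C3)] If $\pi\approx_K\pi'$ and $\pi\in\Pi$ has level $z$ with $m+1-z<K$, then $z'=z$ and $\delta'=\delta$.
\item[(C4)] Let $w\le z$ in $L$ and $w\approx_Kw'$. If $m+1-z<K$, then $w'\le z$, because $w'=w$ or $m+1-w'\ge K>m+1-z$. If $m+1-z\ge K$, then $m+1-w\ge K$ and hence $m+1-w'\ge K$.
\item[(C5)] If $(i,\pi)\approx_1(i',\pi')$, the two cross intervals agree on $p$: we have $i\in L\Leftrightarrow i'\in L$ and $\pi\in\Pi\Leftrightarrow\pi'\in\Pi$, and if these hold, then $i=w\Leftrightarrow i'=w'$.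
\end{itemize}

\subsection{Adding one more point}

\begin{lemma}\label{lem:one}
Let $c_0<\dots<c_r$ and $c_0'<\dots<c_r'$ be integers such that $c_{s+1}-c_s$ and $c_{s+1}'-c_s'$ are $2K$-equal for all $s$. For every integer $c\in[c_0,c_r]$ there is an integer $c'\in[c'_0,c'_r]$ such that the extended sequences have the same order pattern, equalities included, and $K$-equal consecutive differences. Hence, if $\bar\imath\approx_{2K}\bar\imath'$ in $\Lambda$ and $j\in\Lambda$, there is $j'\in\Lambda$ with $(\bar\imath,j)\approx_K(\bar\imath',j')$.
\end{lemma}

\begin{proof}
If $c=c_s$, take $c'=c'_s$. Let $c_s<c<c_{s+1}$, and put $g=c_{s+1}-c_s$, $g'=c_{s+1}'-c_s'$, $a=c-c_s$, $b=g-a$. If $g=g'$, take $c'=c_s'+a$. Otherwise $g,g'\ge2K$. If $a<K$, take $c'=c'_s+a$; then $b>K$ and $g'-a>K$. If $b<K$, take $c'=c'_{s+1}-b$; then $a>K$ and $g'-b>K$. If $a,b\ge K$, take $c'=c_s'+K$; then $g'-K\ge K$.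

For the last claim, if $j$ is outer, take $j'=j$; otherwise apply the first part to the entries in $L$ with the sentinels included.
\end{proof}

The analogue for positions costs a factor $8$. The level of the new position is chosen first; if the block already contains one of the given positions, Lemma~\ref{lem:one} is then applied to the coordinates in that block, with the ends of the block (and its top, if that is visible) as additional marks.

\begin{lemma}\label{lem:pos}
If $\bar\pi\approx_{8K}\bar\pi'$ in $\Omega$ and $\rho\in\Omega$, there is $\rho'\in\Omega$ with $(\bar\pi,\rho)\approx_K(\bar\pi',\rho')$.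
\end{lemma}

\begin{proof}
If $\rho$ is outer, take $\rho'=\rho$; if $\rho=\pi_s$, take $\rho'=\pi'_s$. Let $\rho=(z,w,\delta)\in\Pi$ be different from all $\pi_s$, with coordinate $t$. Outer entries of $\bar\pi$ play no role.

\emph{(i) $z$ is not the level of any $\pi_s$.} By (P1), the tuples $\bar z,\bar z'$ of levels satisfy $\bar z\approx_{8K}\bar z'$. By Lemma~\ref{lem:one} there is $z'$ with $(\bar z,z)\approx_{4K}(\bar z',z')$; this gives (P1), and (P2) is vacuous for pairs consisting of $\rho$ and some $\pi_s$. If $z'=z$, let $\rho'=\rho$. If $z'\ne z$, then $z,z',m+1-z,m+1-z'\ge4K$, and we let $\rho'=(z',\min(w,K),\delta)$. This is a position, as $K\le z'$. Moreover $w\approx_K\min(w,K)$, because $m+1-w\ge m+1-z\ge4K$ and $m+1-K\ge m+1-z'\ge4K$. So (P0) holds.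

In the remaining cases $z=z_s$ for some $s$, and we look for $\rho'$ in block $z'=z'_s$, which is well defined by (P1). Then (P1) holds automatically, and so does (b), even with $8K$ in place of $K$.

\emph{(ii) $z<4K$.} By (C2), $z'=z$ and every $\pi_s$ in block $z$ equals $\pi_s'$. Take $\rho'=\rho$.

\emph{(iii) $z\ge4K$ and $m+1-z\ge4K$.} Then also $z'\ge4K$ and $m+1-z'\ge4K$. Consider the marks $0$, $2z+1$ and $t_s$, for the $\pi_s$ in block $z$, and the corresponding primed marks. They have the same order pattern, and we claim that consecutive differences are $4K$-equal. Between two $t_s$ this is (P2); and $2z+1,2z'+1>4K$. For the distance of $t_s$ to the ends $0$ and $2z+1$: if $w_s<4K$, then $w_s'=w_s$ and $\delta_s'=\delta_s$ by (C1) and (c), so the distance to one end is the same $w_s$ on both sides, and the distance to the other end is $2z+1-w_s\ge4K$, respectively $2z'+1-w_s\ge4K$. If $w_s\ge4K$, then $w_s'\ge4K$, and all four distances are at least $4K$. By Lemma~\ref{lem:one} we can choose $t'$ for $t$ so that consecutive differences are $2K$-equal. Let $\rho'$ be the element of block $z'$ with coordinate $t'$. Then (P2) holds. For (P0): if $t<K$, then $t'=t<K\le z,z'$,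 so $w'=w$ and $\delta'=\delta={\uparrow}$; likewise, if $2z+1-t<K$, then $w'=w$ and $\delta'=\delta={\downarrow}$. Otherwise $w,w'\ge K$. In every case $m+1-w\ge m+1-z\ge4K$ and $m+1-w'\ge m+1-z'\ge4K$. So (a) holds, and (c) holds since $w<K$ has been treated and $m+1-z\ge K$.

\emph{(iv) $m+1-z<4K$.} By (C3), $z'=z$ and $\delta_s'=\delta_s$ for all $\pi_s$ in block $z$. This time $z$ is so close to $m$ that the top of the block is visible, and we use the marks $0,z,2z+1,t_s$. Since $t_s\le z$ if and only if $\delta_s={\uparrow}$, each $t_s$ and $t_s'$ lie on the same side of $z$, where $t_s=z$ is counted on the left; the following formulas also show that equality with $z$ is preserved. If $\delta_s={\uparrow}$, then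
\[
t_s=w_s,\qquad z-t_s=(m+1-w_s)-(m+1-z);
\]
if $\delta_s={\downarrow}$, then
\[
2z+1-t_s=w_s,\qquad t_s-z=(m+1-w_s)-(m+1-z)+1 .
\]
Here $w_s,w_s'$ are $8K$-equal, and so are $m+1-w_s,m+1-w_s'$; subtracting the same $m+1-z<4K$ from the latter leaves equal numbers or numbers greater than $4K$. So the distances of $t_s$ to the neighboring fixed marks are $4K$-equal to the primed ones, and by (P2) all consecutive differences are $4K$-equal. Choose $t'$ for $t$ by Lemma~\ref{lem:one}, with $2K$-equal consecutive differences, and let $\rho'$ be the element of block $z$ with coordinate $t'$. Then (P2) holds, and $\delta'=\delta$, which gives (c). If $\delta={\uparrow}$, then $w=t$ and $m+1-w=(m+1-z)+(z-t)$. If $\delta={\downarrow}$, then $w=2z+1-t$ and $m+1-w=(m+1-z)+(t-z-1)$. In both cases $w$ and $w'$ are $2K$-equal, and $m+1-w$ and $m+1-w'$ are equal or at least $2K-1\ge K$. So $w\approx_Kw'$, and (P0) holds.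
\end{proof}

The next lemma completes a single letter or a single position to a cross interval.

\begin{lemma}\label{lem:cross}
\textup{(1)} If $\pi\approx_{2K}\pi'$ in $\Omega$ and $i\in\Lambda$, there is $i'$ with $(i,\pi)\approx_K(i',\pi')$.

\textup{(2)} If $16K\le m$, $i\approx_{4K}i'$ in $\Lambda$ and $\pi\in\Omega$, there is $\pi'$ with $(i,\pi)\approx_K(i',\pi')$. If $\pi\in\Pi$, then $\pi'\in\Pi$.
\end{lemma}

\begin{proof}
(1) If $\pi$ is outer, take $i'=i$. Otherwise apply Lemma~\ref{lem:one} to $w\approx_{2K}w'$.

(2) If $\pi$ is outer, take $\pi'=\pi$. Let $\pi=(z,w,\delta)$. By Lemma~\ref{lem:one} choose $w'$ with $(i,w)\approx_{2K}(i',w')$, and put $\delta'=\delta$. We need a level $z'\ge w'$ with $z\approx_Kz'$. If $z<2K$, then $w<2K$, so $w'=w$; take $z'=z$. If $m+1-z<2K$, then $w'\le z$ by (C4); take $z'=z$. Otherwise $z,m+1-z\ge2K$, and $m+1-w'\ge2K$ by (C4); take $z'=m+1-2K\ge w'$. Then $z\approx_Kz'$, since $z'\ge K$ and $m+1-z'=2K$.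
\end{proof}

\subsection{Moves between cross intervals}

This is the heart of the proof, and the only point at which it matters which operators are missing.

\begin{lemma}\label{lem:heart}
Let $16K\le m$ and $(i,\pi)\approx_{16K}(i',\pi')$. Let $(j,\rho)$ be a cross interval for which it is \emph{not} the case that $\rho>\pi$ and $j\ge i$. Then there is a cross interval $(j',\rho')\approx_K(j,\rho)$ such that $j'$ is related to $i'$ (by $<,=,>$) as $j$ to $i$, and $\rho'$ to $\pi'$ as $\rho$ to $\pi$.
\end{lemma}

\begin{proof}
\emph{Easy cases.} If $\rho=\pi$, put $\rho'=\pi'$ and apply Lemma~\ref{lem:one} to $(i,w)\approx_{16K}(i',w')$, or to $i\approx_{16K}i'$ if $\pi$ is outer. Let $\rho\ne\pi$. If $\rho$ is outer, take $\rho'=\rho$, and $j'$ by Lemma~\ref{lem:one} applied to $i$. If $\pi=\pi'$ is outer and $\rho\in\Pi$, choose $j'$ with $(i,j)\approx_{4K}(i',j')$ by Lemma~\ref{lem:one}, and then $\rho'\in\Pi$ by Lemma~\ref{lem:cross}(2). The order relation between $\rho'$ and $\pi'$ is right because $\Pi$ lies entirely on one side of the outer elements of $\Omega$.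

\emph{Both positions in $\Pi$.} Let $\pi=(z,w,\delta)$, $\rho=(y,v,\varepsilon)$, $\pi'=(z',w',\delta')$. We look for $\rho'=(y',v',\varepsilon)$; since the direction is kept, (c) holds. So we need $v'\le y'$, $(j,v)\approx_K(j',v')$, $y\approx_Ky'$ and the two order relations. Whenever $j'$ comes from an application of Lemma~\ref{lem:one} to a tuple containing $i$, it is related to $i'$ as $j$ to $i$.

\emph{Low level: $y<4K$.} Put $\rho'=\rho$. If $z\le y$, then $\pi'=\pi$ by (C2). If $z>y$, then $z'=z$ or $z'\ge16K$, so $z'>y$. Hence $\rho'$ is related to $\pi'$ as $\rho$ to $\pi$. Apply Lemma~\ref{lem:one} to $i\approx_{16K}i'$ twice to obtain $(i,v,j)\approx_{4K}(i',v',j')$. As $v\le y<4K$, we have $v'=v$, so $(j,v)\approx_K(j',v)$.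

\emph{High level: $m+1-y<4K$.} Put $y'=y$, and apply Lemma~\ref{lem:one} twice to $(i,w)\approx_{16K}(i',w')$ to obtain $(i,w,j,v)\approx_{4K}(i',w',j',v')$. By (C4), $v'\le y$. It remains to compare $\rho'$ with $\pi'$. If $m+1-z<4K$, then $z'=z$ and $\delta'=\delta$ by (C3). Levels are then unchanged; and if $y=z$, the order of two positions of the block is determined by their directions and the order relation of their letters, which are both preserved. If $m+1-z\ge4K$, then $z<y$, so $\rho<\pi$; and $m+1-z'\ge4K$, so $z'<y$ and $\rho'<\pi'$.

\emph{Middle level: $y\ge4K$ and $m+1-y\ge4K$.} Here we move the level: far up if $\rho$ is before $\pi$, far down if it is after.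

Let $\rho<\pi$, so $y\ge z$. Choose $(i,j,v)\approx_{4K}(i',j',v')$ by Lemma~\ref{lem:one}. By (C4), $m+1-v'\ge4K$. Let $y'=m+1-2K$; then $v'\le y'$ and $y\approx_Ky'$. From $m+1-z\ge m+1-y\ge4K$ we get $m+1-z'\ge4K$, so $z'<y'$ and $\rho'<\pi'$.

Let $\rho>\pi$; by hypothesis $j<i$. Now $z\ge y\ge4K$, so $z'\ge4K$. Let $y'=3K<z'$; then $\rho'>\pi'$, and $y\approx_Ky'$ because $m+1-3K\ge K$. Note $m+1-v\ge m+1-y\ge4K$. We still need $v'\le3K$ and $j'<i'$ with $(j,v)\approx_K(j',v')$.
\begin{itemize}
\item \emph{$j$ is outer.} Let $j'=j$ and $v'=\min(v,K)$. Then $(j,v)\approx_K(j',v')$. If $i$ is outer, then $i'=i>j'$. If $i\in L$, then the outer element $j<i$ lies below $L$, and $i'\in L$, so $j'<i'$.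
\item \emph{$j\in L$ and $m+1-j<K$.} Let $j'=j$ and $v'=\min(v,K)$. Then $j-v=(m+1-v)-(m+1-j)>3K$ and $j'-v'\ge m+1-2K\ge K$, so $(j,v)\approx_K(j',v')$. As $i>j$, either $i$ is outer or $m+1-i<K$; in both cases $i'=i>j'$.
\item \emph{$j\in L$ and $m+1-j\ge K$.} Replace each gap $g$ between consecutive distinct elements of $\{0,j,v\}$ by $\min(g,K)$, keeping $0$ and the order pattern. The resulting $j',v'$ satisfy $1\le j'\le\min(j,2K)$ and $1\le v'\le\min(v,2K)$. Then $(j,v)\approx_K(j',v')$, because the distances of $j,v,j',v'$ to $m+1$ are all at least $K$. If $i$ is outer, it lies above $L$ and $i'=i>j'$. Otherwise $i'=i>j\ge j'$, or $i'\ge16K>j'$.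
\end{itemize}
In all cases $v'\le2K\le y'$.
\end{proof}

The last case shows what goes wrong for the excluded moves. Suppose $\rho>\pi$ is of middle level, $j\ge i$, and $j=v$ is the letter of $\rho$. Then the answer must satisfy $i'\le j'=v'\le y'\le z'$; but closeness does not prevent $i'$ from being larger than $z'$.

\subsection{Back and forth, and the end of the proof}

\begin{proposition}\label{prop:bf}
Let $1\le K\le64^{n-1}$, and let $S\approx_{64K}S'$ be intervals of the same kind in $M_2$ (respectively $M_1$). If $S\,R_X\,T$ with $\langle X\rangle\in F_2$ (respectively $F_1$), then there is $T'\approx_KT$ of the same kind as $T$ with $S'\,R_X\,T'$.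
\end{proposition}

\begin{proof}
Note that $16K\le m$. Since one of $\Lambda,\Omega$ lies entirely below the other, the relation between $S$ and $T$ depends only on their kinds, the order relations between their components in $\Lambda$, and those between their components in $\Omega$. So it suffices to find $T'\approx_KT$ of the same kind such that the components of $T'$ are related to those of $S'$ as the components of $T$ to those of $S$. Recall that closeness of tuples preserves order patterns.

\emph{$S=(i_1,i_2)$ a letter pair.} If $T$ is a letter pair, use Lemma~\ref{lem:one} twice. If $T$ is a position pair, take $T'=T$. If $T=(j,\rho)$ is cross, choose $j'$ with $(i_1,i_2,j)\approx_{4K}(i_1',i_2',j')$ by Lemma~\ref{lem:one}, and then $\rho'$ by Lemma~\ref{lem:cross}(2).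

\emph{$S=(\pi_1,\pi_2)$ a position pair.} If $T$ is a letter pair, take $T'=T$. If $T$ is a position pair, use Lemma~\ref{lem:pos} twice ($64K\to8K\to K$). If $T=(j,\rho)$ is cross, choose $\rho'$ with $(\pi_1,\pi_2,\rho)\approx_{2K}(\pi_1',\pi_2',\rho')$ by Lemma~\ref{lem:pos}, and then $j'$ by Lemma~\ref{lem:cross}(1).

\emph{$S=(i,\pi)$ cross, $T$ not cross.} We have $i\approx_{64K}i'$ and $\pi\approx_{64K}\pi'$. If $T$ is a letter pair, use Lemma~\ref{lem:one} twice, starting from $i$; if $T$ is a position pair, use Lemma~\ref{lem:pos} twice, starting from $\pi$.

\emph{$S=(i,\pi)$ and $T=(j,\rho)$ both cross.} By the tables (\ref{eq:table}), and since Allen's relations are pairwise disjoint, the case $\rho>\pi$, $j\ge i$ would mean $X\in\{\overline B,O\}$ in $M_2$ and $X\in\{E,O\}$ in $M_1$; these operators do not belong to $F_2$, respectively $F_1$. So Lemma~\ref{lem:heart} applies.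
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We claim: for $k\le n$, intervals of the same kind in $M_2$ (respectively $M_1$) that are related by $\approx_{64^k}$ satisfy the same $F_2$-formulas (respectively $F_1$-formulas) of depth at most $k$. For $k=0$ this holds since they agree on $p$: for cross intervals by (C5), and $p$ is false at all letter pairs and position pairs. Let $1\le k\le n$ and $S\approx_{64^k}S'$. If $\langle X\rangle\varphi$ has depth at most $k$ and $\varphi$ holds at an $R_X$-successor $T$ of $S$, then Proposition~\ref{prop:bf} with $K=64^{k-1}$ gives an $R_X$-successor $T'\approx_{64^{k-1}}T$ of $S'$ of the same kind as $T$, and $\varphi$ holds at $T'$ by the induction hypothesis. By symmetry of $\approx$, the converse holds too. Proposition letters are covered by the case $k=0$, and Boolean combinations are immediate.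

Now let $K=64^n$, so that $m=64K$, and let
\[
\pi=(3K,K,\uparrow),\qquad i=2K,\qquad i'=4K .
\]
Then $(i,\pi)\approx_K(i',\pi)$: the letter of $\pi$ is $K$, we have $i-K=K$ and $i'-K=3K$, and the numbers $i,i',m+1-i,m+1-i'$ are at least $K$. By the claim these two intervals satisfy the same formulas of depth at most $n$ of the fragment in question. Since $p$ holds only at cross intervals, the tables (\ref{eq:table}) show that in both models $\langle O\rangle p$ holds at such an interval if and only if some letter greater than $i$, respectively $i'$, is written at a position after $\pi$. For $i=2K$ this is true, by $\rho=(3K,2K+1,\uparrow)$. For $i'=4K$ it is false, since all positions after $\pi$ have level at most $3K$ and hence letters at most $3K$. This proves the first part.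

For the second part, ``if'' is the law (\ref{eq:law}). Conversely, suppose $\langle O\rangle$ were defined over $\mathcal C$ by a formula $\psi(p)$ of depth $n$ of a fragment without $\langle O\rangle$ that lacks $\langle E\rangle$ or $\langle\overline B\rangle$. Then $\psi$ is an $F_1$-formula or an $F_2$-formula, and the first part, applied to a member of $\mathcal C$ with a convex subset of exactly $N(n)$ elements, gives a contradiction.
\end{proof}

\section{Proof of Theorem~\ref{thm:C}}\label{sec:C}

\emph{No finite bound.} We use discreteness to find convex subsets: \emph{a discrete order with at least $N\ge1$ elements has a convex subset of exactly $N$ elements.} Starting from some element, take immediate successors repeatedly. If this stops before $N$ elements are collected, the last one is the greatest element of the order; then start afresh there and take immediate predecessors repeatedly. If this also stops early, it stops at the least element, and the order is exhausted with fewer than $N$ elements, a contradiction. So if the sizes of the members of $\mathcal C\subseteq\mathsf{Dis}$ have no finite bound, Theorem~\ref{thm:B} shows that the equivalence holds over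 $\mathcal C$.

\emph{A finite bound.} Suppose all members of $\mathcal C$ have at most $N$ elements. We define $\langle O\rangle$ by the route $\langle B\rangle\langle A\rangle$, remembering the right endpoint by counting. Let
\[
\lambda_{\ge1}=\top,\qquad\lambda_{\ge r+1}=\langle B\rangle\lambda_{\ge r},\qquad\lambda_{=r}=\lambda_{\ge r}\wedge\neg\lambda_{\ge r+1}.
\]
On finite orders, write $x+r$ for the $r$-th successor of $x$. By induction on $r$, $\lambda_{\ge r}$ holds at $[x,y]$ if and only if $x+r$ exists and $y\ge x+r$, and so $\lambda_{=r}$ holds there if and only if $y=x+r$. Over $\mathcal C$ we have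
\[
\langle O\rangle p\ \equiv\bigvee_{1\le i<k<N}\lambda_{=k}\wedge\langle B\rangle\bigl(\lambda_{=i}\wedge\langle A\rangle(p\wedge\lambda_{\ge k-i+1})\bigr),
\]
where an empty disjunction is read as $p\wedge\neg p$. Indeed, in an order with at most $N$ elements every interval $[x,y]$ has $y=x+k$ for some $k<N$. The right-hand side chooses $x'=x+i$ strictly between $x$ and $y=x+k$, and then $[x',y']$ satisfying $p$ with $y'\ge x'+(k-i)+1$, which says $y'>y$. So $\langle O\rangle$ is definable over $\mathcal C$ in the fragment $\{\langle A\rangle,\langle B\rangle\}$, which contains neither $\langle E\rangle$ nor $\langle\overline B\rangle$, and the equivalence fails for $\mathcal C$. \qed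

\begin{thebibliography}{9}
\bibitem{CS} \texttt{https://github.com/Guio25/CS}
\end{thebibliography}

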